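# Fiber-global projective metrizations of sprays on surfaces

## 1. Sprays, Finsler functions and the metrization equations

All objects are $C^\infty$ unless something else is said. A function is smooth on a closed set if it extends smoothly to a neighborhood. Write $B_r=\{x\in\mathbb R^2:|x|<r\}$, $S^1=\mathbb R/2\pi\mathbb Z$, and
$$e(\theta)=(\cos\theta,\sin\theta),\qquad n(\theta)=(-\sin\theta,\cos\theta).$$
We use constantly that $e'=n$, $n'=-e$ and $n(\alpha)\cdot e(\beta)=\sin(\beta-\alpha)$. Repeated indices are summed, and a nonzero vector is written $\xi=|\xi|e(\theta)$. Then $\partial_{\xi^i}|\xi|=e_i(\theta)$ and $\partial_{\xi^i}\theta=n_i(\theta)/|\xi|$.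

**Definition (spray).** A spray on a surface $M$ is a smooth vector field on $TM\setminus0$ which in local coordinates $(x^i,\xi^i)$ reads
$$S=\xi^i\partial_{x^i}-2G^i(x,\xi)\,\partial_{\xi^i},$$
with $G^i$ positively 2-homogeneous in $\xi$. Its geodesics are the solutions of $\ddot x=-2G(x,\dot x)$. We call the geodesics, as oriented unparametrized curves, the *paths* of $S$.

Two examples accompany us. The flat spray on $\mathbb R^2$ has $G=0$, and its paths are the oriented straight lines. The *circle spray* with constant $c>0$ has $G(x,\xi)=-\frac c2|\xi|^2n(\theta)$, that is, $G^1=\frac c2|\xi|\xi^2$ and $G^2=-\frac c2|\xi|\xi^1$. Here $\ddot x=c|\dot x|^2n$ is orthogonal to $\dot x$, so the speed is constant and the curvature is $c$. The paths are all circles of radius $1/c$, run through counterclockwise. The reversed circles are not paths.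

**Definition (Finsler function, Minkowski norm).** A Finsler function on an open set $U\subset M$ is a smooth function $F:TU\setminus0\to(0,\infty)$ with $F(x,\lambda\xi)=\lambda F(x,\xi)$ for $\lambda>0$ and with positive definite $\xi$-Hessian of $F^2$. A Minkowski norm is a positive, positively 1-homogeneous smooth function on $\mathbb R^2\setminus 0$ whose square has positive definite Hessian.

In dimension two, positive definiteness is a condition on one function of the angle. We record it once.

**Lemma 1 (polar form).** Let $F$ be smooth and positively 1-homogeneous on an open conic subset of $\mathbb R^2\setminus0$, and let $f(\theta)=F(e(\theta))$, $h=f''+f$. Then at $\xi=|\xi|e(\theta)$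
$$F_\xi=f\,e(\theta)+f'\,n(\theta),\qquad \frac{d}{d\theta}F_\xi(e(\theta))=h\,n(\theta),\qquad F_{\xi^i\xi^j}=\frac{h(\theta)}{|\xi|}\,n_in_j .$$
If $F>0$, then the Hessian of $F^2$ is positive definite if and only if $h>0$.

*Proof.* We have $F=|\xi|f(\theta)$, so $F_{\xi}=f\,e+f'\,n$, which is 0-homogeneous. Its $\theta$-derivative is $f'e+fn+f''n-f'e=h\,n$. Multiplying by $\partial_{\xi^j}\theta=n_j/|\xi|$ gives $F_{\xi^i\xi^j}$. The Hessian of $\frac12F^2$ is $F_{\xi^i}F_{\xi^j}+F\,F_{\xi^i\xi^j}$. Suppose $F>0$ and $h>0$. Then this form is nonnegative. If it vanishes on $v$, then $n\cdot v=0$, so $v=t\xi$, and $0=F_{\xi^i}v^i=tF$ by Euler's relation $\xi^iF_{\xi^i}=F$; hence $t=0$. Conversely, suppose it is positive definite. Choose $v\neq0$ with $F_{\xi^i}v^i=0$. Then $0<F\frac{h}{|\xi|}(n\cdot v)^2$, so $h>0$. $\square$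

For instance, $F=|\xi|+b\cdot\xi$ with $|b|<1$ has $f=1+b\cdot e(\theta)>0$ and $f''+f=1$, so it is a Minkowski norm. Adding a linear function to $F$ does not change $h$. This freedom will be used often.

**Definition (projective metrization).** A Finsler function $F$ is a projective metrization of $S$ if its geodesics coincide with those of $S$ as oriented unparametrized curves. Equivalently,
$$F_{x^i}-F_{\xi^ix^\ell}\,\xi^\ell+2G^\ell F_{\xi^i\xi^\ell}=0,\qquad i=1,2.\tag{1}$$

Since $S(F_{\xi^i})=\xi^\ell F_{\xi^ix^\ell}-2G^\ell F_{\xi^i\xi^\ell}$, equation (1) is the same as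
$$S(F_{\xi^i})=F_{x^i},\tag{2}$$
the Euler–Lagrange equation of $F$ along the integral curves of $S$. It is linear in $F$. It is also satisfied by $df(\xi)=\xi^i\partial_if$ for every function $f(x)$, because both sides of (2) are then $\xi^\ell\partial_\ell\partial_if$.

Examples. Every Minkowski norm, viewed as a function independent of $x$, satisfies (1) for $G=0$. For the circle spray take
$$F(x,\xi)=|\xi|-\tfrac c2(x^1\xi^2-x^2\xi^1),\qquad |x|<2/c .\tag{3}$$
It is positive because $|x^1\xi^2-x^2\xi^1|\le|x||\xi|$, and $h=1$, so it is a Finsler function. Here $F_\xi=e(\theta)+\frac c2(x^2,-x^1)$. Along $S$ the unit tangent $e(\theta)$ changes at the rate $c|\xi|n(\theta)$, and $S$ applied to $\frac c2(x^2,-x^1)$ gives $\frac c2(\xi^2,-\xi^1)=-\frac c2|\xi|n(\theta)$. So $S(F_\xi)=\frac c2|\xi|n(\theta)$. On the other hand $F_x=\frac c2(-\xi^2,\xi^1)=\frac c2|\xi|n(\theta)$. This is (2).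

**Definition (fiber-local, fiber-global).** A metrization is fiber-local if it is defined, and satisfies (1), only on some open conic subset of $TU\setminus0$. It is local, fiber-global if it is defined on all of $TU\setminus 0$ for some open neighborhood $U$ of the given point.

Example. For the flat spray, $F=|\xi|e^{\theta}$ on the sector $-\frac\pi2<\theta<\frac\pi2$ has $f>0$ and $f''+f=2e^\theta>0$, so it is a fiber-local metrization. It cannot be continued around the circle by its own formula, because $e^\theta$ is not $2\pi$-periodic. The functions in (3) are fiber-global near $0$.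

The question can now be stated. The problem comes from "Three Projective Problems on Finsler Surfaces" (https://db-thueringen.de/servlets/MCRFileNodeServlet/dbt_derivate_00046521/dissjullang.pdf). It is known that in dimension two every spray admits a fiber-local Finsler function satisfying (1). Does every spray on a surface also admit, near each point, a metrization defined for *all* directions? The answer is yes.

**Theorem A.** For every spray $S$ on a surface $M$ and every $x_0\in M$ there are a neighborhood $U$ of $x_0$ and a Finsler function $F$ on all of $TU\setminus 0$ satisfying (1).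

The restriction to a neighborhood cannot be dropped.

**Remark (locality is needed).** On $T^2=\mathbb R^2/\mathbb Z^2$ a spray with $G^i=G^i(\xi)$ and $G\not\parallel\xi$ for some $\xi$, for instance the circle spray, has no metrization on all of $T(T^2)\setminus0$. Indeed, integrate (1) over $x\in T^2$ at fixed $\xi$. The two terms containing $x$-derivatives integrate to zero. With $\bar F(\xi)=\int F(x,\xi)\,dx$ there remains $G^\ell\bar F_{\xi^i\xi^\ell}=0$. By Lemma 1, $F_{\xi\xi}$ is a positive multiple of $n_in_j$ for each $x$, so $\bar F_{\xi\xi}$ is too, and its kernel is exactly $\mathbb R\xi$. Hence $G\parallel\xi$ for every $\xi$, a contradiction.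

Sections 2–6 prove Theorem A. Sections 7–9 prove three supplements: prescribing $F(x_0,\cdot)$, describing all metrizations, and extending fiber-local ones.

## 2. Labeling the oriented paths near a point

We need coordinates $(\varphi,p)$ on the two-parameter family of oriented paths near $x_0$ that stay close to the coordinates "direction and signed distance from the origin" of straight lines.

**Step 1 (zooming in makes the paths almost straight).** Take coordinates centered at $x_0$, defined for $|x|<r_0$. A curve with $\ddot x=-2G(x,\dot x)$ has curvature $n\cdot\ddot x/|\dot x|^2$. So, parametrized by Euclidean arclength, the oriented paths are the solutions of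
$$x'=e(\theta),\qquad\theta'=\kappa(x,\theta),\qquad \kappa(x,\theta)=-2\,n(\theta)\cdot G(x,e(\theta)).$$
Put $x=\varepsilon y$, so $\dot x=\varepsilon\dot y$ and $\ddot y=-2\varepsilon G(\varepsilon y,\dot y)$. In the coordinates $y$ the spray has coefficients $\varepsilon G^i(\varepsilon y,\eta)$, and the paths are
$$y'=e(\theta),\qquad\theta'=\kappa_\varepsilon(y,\theta):=\varepsilon\,\kappa(\varepsilon y,\theta).\tag{4}$$
The function $\kappa_\varepsilon$ is smooth in $(\varepsilon,y,\theta)$ for $|y|<11$, $|\varepsilon|<r_0/11$, and $\kappa_0=0$. From now on we work in the coordinates $y$ with small $\varepsilon>0$, denote them again by $x,\xi$, and write $S,G$ for the rescaled spray. (Nonpositive $\varepsilon$ are allowed in (4) only so that we can speak of smoothness at $\varepsilon=0$.) Equation (1) is invariant under this linear change of coordinates.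

For a 0-homogeneous function $f(x,\xi)=\tilde f(x,\theta)$ we have $f_{\xi^i}=\tilde f_\theta n_i/|\xi|$. Since $-2G(x,\xi)\cdot n=|\xi|^2\kappa_\varepsilon$,
$$Sf=|\xi|\big(e(\theta)\cdot\partial_x\tilde f+\kappa_\varepsilon\,\partial_\theta\tilde f\big).\tag{5}$$

**Step 2 (the path with label $(\varphi,p)$).** Let $s\mapsto(Y_\varepsilon,\vartheta_\varepsilon)(\varphi,s,p)$ be the solution of (4) with value $(p\,n(\varphi),\varphi)$ at $s=0$, for $|s|,|p|\le5$. It exists because $|Y_\varepsilon|\le|p|+|s|\le10$, and it is smooth in all variables including $\varepsilon$. For $\varepsilon=0$ we have $Y_0=s\,e(\varphi)+p\,n(\varphi)$ and $\vartheta_0=\varphi$.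

**Step 3 (for fixed $\varphi$, exactly one labeled path passes through each point).** Let $\Phi(s,p)=(Y_\varepsilon\cdot e(\varphi),Y_\varepsilon\cdot n(\varphi))$ on $[-5,5]^2$, and $g=\Phi-\mathrm{id}$. As $g$ is smooth and vanishes for $\varepsilon=0$, for small $|\varepsilon|$ we have $|g|\le\frac1{10}$ and $\|Dg\|\le\frac1{10}$, uniformly in $\varphi$. The square is convex, so $|\Phi(z)-\Phi(z')|\ge\frac9{10}|z-z'|$, and $\Phi$ is injective; also $D\Phi$ is invertible. If $|w|\le4$, the map $z\mapsto w-g(z)$ is a contraction of $[-5,5]^2$ into $\{|z|\le4.1\}$. Its fixed point $z$ is interior and $\Phi(z)=w$. By the implicit function theorem the inverse of $(s,p)\mapsto Y_\varepsilon(\varphi,s,p)$, written $x\mapsto(\sigma_\varepsilon(x,\varphi),P_\varepsilon(x,\varphi))$, is smooth in $(\varepsilon,x,\varphi)$ for $|x|\le4$. Put $\theta_\varepsilon(x,\varphi)=\vartheta_\varepsilon(\varphi,\sigma_\varepsilon,P_\varepsilon)$.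

So $P_\varepsilon(x,\varphi)$ is the position label of the path with direction label $\varphi$ through $x$, and $\theta_\varepsilon(x,\varphi)$ is its direction at $x$.

**Step 4 (properties used later).** There is $\varepsilon_1>0$ such that for $|\varepsilon|\le\varepsilon_1$ the following hold.

- (a) $\sigma_0=x\cdot e(\varphi)$, $P_0=x\cdot n(\varphi)$, $\theta_0=\varphi$. The functions $P_\varepsilon-P_0$ and $\theta_\varepsilon-\varphi$ are smooth in $(\varepsilon,x,\varphi)$ and vanish at $\varepsilon=0$, so all their $(x,\varphi)$-derivatives are $O(\varepsilon)$ on $\bar B_3\times S^1$.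
- (b) $\partial_xP_\varepsilon=\varrho_\varepsilon\,n(\theta_\varepsilon)$ with $\varrho_\varepsilon$ smooth and $|\varrho_\varepsilon-1|\le\frac12$ on $\bar B_3\times S^1$. Indeed, differentiating $P_\varepsilon(Y_\varepsilon(\varphi,s,p),\varphi)=p$ in $s$ gives $\partial_xP_\varepsilon\cdot e(\theta_\varepsilon)=0$, and $\varrho_0=1$ by (a).
- (c) $\partial_\varphi\theta_\varepsilon>0$, and $\varphi\mapsto\theta_\varepsilon(x,\varphi)$ is a diffeomorphism of $S^1$, because $\theta_\varepsilon-\varphi$ is a periodic function with small derivative. Let $\varphi(x,\theta)$ be its inverse, smooth, and $\varphi(x,\xi)$ the corresponding 0-homogeneous function. Then $S\varphi=0$. Indeed, given $(x,\theta)$ put $\varphi=\varphi(x,\theta)$. Then $(Y_\varepsilon,\vartheta_\varepsilon)(\varphi,\sigma_\varepsilon,P_\varepsilon)=(x,\theta)$, so by uniqueness the solution of (4) through $(x,\theta)$ is $s\mapsto(Y_\varepsilon,\vartheta_\varepsilon)(\varphi,\sigma_\varepsilon+s,P_\varepsilon)$. By definition of $\theta_\varepsilon$ the function $\varphi(\cdot,\cdot)$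 has the constant value $\varphi$ along it. By (5), $S\varphi=0$.
- (d) Since $Y_\varepsilon(\varphi,0,p)=p\,n(\varphi)$: $P_\varepsilon(p\,n(\varphi),\varphi)=p$, $\sigma_\varepsilon(p\,n(\varphi),\varphi)=0$, $\theta_\varepsilon(p\,n(\varphi),\varphi)=\varphi$. In particular $P_\varepsilon(0,\varphi)=0$ and $\theta_\varepsilon(0,\varphi)=\varphi$. Moreover $\partial_xP_\varepsilon(0,\varphi)=n(\varphi)$, since $\partial_sY_\varepsilon(\varphi,0,0)=e(\varphi)$ and $\partial_pY_\varepsilon(\varphi,0,0)=n(\varphi)$.
- (e) For $|x|\le2$: $|P_\varepsilon(x,\varphi)|\le\frac52$, and $Y_\varepsilon(\varphi,s,P_\varepsilon(x,\varphi))\in B_3$ for all $s$ between $0$ and $\sigma_\varepsilon(x,\varphi)$. Indeed $|g|\le\frac1{10}$ gives $|(\sigma_\varepsilon,P_\varepsilon)|\le2.1$, and then $|Y_\varepsilon(\varphi,s,P_\varepsilon)|\le|(s,P_\varepsilon)|+\frac1{10}\le2.2$.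

We drop the index $\varepsilon$ when no confusion arises. Constants $C$ never depend on $\varepsilon$.

**Example (circles).** Take the circle spray with $c=1$. After rescaling, $\kappa_\varepsilon=\varepsilon$, and the paths are circles of radius $R=1/\varepsilon$, which we take large. Then
$$Y_\varepsilon=R\sin(s/R)\,e(\varphi)+\big(p+R-R\cos(s/R)\big)\,n(\varphi),\qquad\vartheta_\varepsilon=\varphi+s/R .$$
With $w=x\cdot e(\varphi)$ and $u=x\cdot n(\varphi)$, solving $x=Y_\varepsilon$ (the cosine is positive for $|s|\le5$) gives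
$$P_\varepsilon=u+\sqrt{R^2-w^2}-R,\qquad \theta_\varepsilon=\varphi+\arcsin(w/R).\tag{6}$$

## 3. Turning a function of the labels into a solution

Suppose $F$ solves (2), and freeze the label $\varphi$. Through each point $x$ passes one path with this label, with direction $e(\theta_\varepsilon(x,\varphi))$. Along this family put $a_i(x,\varphi)=F_{\xi^i}(x,e(\theta_\varepsilon(x,\varphi)))$. We shall see in Lemma 5 that (2) makes the one-form $a_i\,dx^i$ closed for each $\varphi$, so $a_i=\partial_iA$, and that $\partial_\varphi A$ is constant along the paths, so $\partial_\varphi A=M(\varphi,P(x,\varphi))$ for a function $M$ of the labels. We now reverse this: choose $M$ and integrate. The one obstacle is that $a_i$ must return to itself as $\varphi$ goes once around $S^1$.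

**Lemma 2.** Let $0<r\le2$ and let $M\in C^\infty(S^1\times(-3,3))$ satisfy
$$\int_{S^1}M(\varphi,P(x,\varphi))\,d\varphi=\text{const}\qquad\text{for }x\in B_r,\tag{7}$$
and $M_p(\varphi,P(x,\varphi))>0$ for $x\in B_r$, $\varphi\in S^1$. Put $Q(x,\varphi)=M(\varphi,P(x,\varphi))$, $A(x,\varphi)=\int_{\varphi_0}^\varphi Q(x,s)\,ds$ for $\varphi\in\mathbb R$, and $a_i=\partial_{x^i}A$. Then $a_i$ is $2\pi$-periodic in $\varphi$. The function
$$F(x,\xi)=\xi^ia_i(x,\varphi(x,\xi))$$
on $TB_r\setminus0$ is smooth, 1-homogeneous and satisfies (1). Moreover $F_{\xi^i}=a_i(x,\varphi(x,\xi))$ and $F_{\xi^i\xi^j}=\frac h{|\xi|}n_in_j$ with $h>0$. If $df(\xi)$ with $f\in C^\infty(B_r)$ is added to $F$, then (1) and the formula for the Hessian remain true.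

*Proof.* By (e), $|P|<3$ on $B_r$, so $Q$ is defined. Differentiating (7) in $x^i$ gives $\int_{S^1}\partial_iQ\,d\varphi=0$, which is the periodicity of $a_i=\int_{\varphi_0}^\varphi\partial_iQ\,ds$. By (b),
$$\partial_\varphi a_i=\partial_{x^i}Q=M_p\,\varrho\,n_i(\theta_\varepsilon(x,\varphi)).\tag{8}$$
At $\varphi=\varphi(x,\xi)$ we have $\theta_\varepsilon(x,\varphi)=\theta$, so $\xi^i\partial_\varphi a_i=0$ there. This identity makes every term containing a derivative of $\varphi(x,\xi)$ drop out of the first derivatives of $F$: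
$$F_{\xi^j}=a_j+\xi^i\partial_\varphi a_i\,\partial_{\xi^j}\varphi=a_j,\qquad F_{x^i}=\xi^j\partial_{x^i}a_j+\xi^j\partial_\varphi a_j\,\partial_{x^i}\varphi=\xi^j\partial_{x^i}a_j .$$
Differentiating $F_{\xi^i}=a_i$ once more and using $\partial_{\xi^j}\varphi=\partial_\theta\varphi\;n_j/|\xi|$,
$$F_{\xi^i\xi^j}=M_p\,\varrho\,\partial_\theta\varphi\;\frac{n_in_j}{|\xi|},$$
with positive coefficient by (b), (c) and the hypothesis. Finally, $S\varphi=0$ and $a_i=\partial_iA$ give
$$S(F_{\xi^i})=\xi^\ell\partial_{x^\ell}a_i+\partial_\varphi a_i\,S\varphi=\xi^\ell\partial_{x^\ell}\partial_{x^i}A=\xi^\ell\partial_{x^i}a_\ell=F_{x^i},$$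
which is (2). The function $df(\xi)$ satisfies (2) and is linear in $\xi$. $\square$

The $F$ of Lemma 2 need not be positive, but a linear correction repairs this near the origin.

**Lemma 3.** In Lemma 2 there is a constant covector $\gamma$ such that $F-\gamma_i\xi^i$ is a Finsler function over a neighborhood of $0$. More generally, if $F$ is as in Lemma 2, possibly with some $df(\xi)$ added, and $F>0$, then $F$ is a Finsler function.

*Proof.* The second claim is Lemma 1, since $h>0$. For the first, put $\gamma_i=\frac1{2\pi}\int_{S^1}a_i(0,\varphi)\,d\varphi$, fix $\xi=|\xi|e(\theta)$ and let $g(\varphi')=\xi^ia_i(0,\varphi')$. By (8) and $\theta_\varepsilon(0,\varphi')=\varphi'$, the derivative $g'(\varphi')$ is a positive multiple of $n(\varphi')\cdot e(\theta)=\sin(\theta-\varphi')$. So $g$ increases on $(\theta-\pi,\theta)$ and decreases on $(\theta,\theta+\pi)$. Its strict maximum is at $\varphi'=\theta=\varphi(0,\xi)$, with value $F(0,\xi)$. Averaging $g$ gives $\gamma_i\xi^i<F(0,\xi)$. By compactness of the unit circle, $F-\gamma_i\xi^i>0$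 for $x$ near $0$. Now apply the second claim with $f=-\gamma_ix^i$. $\square$

So Theorem A is reduced to finding $M$ with $M_p>0$ and (7). In three cases this can be done by hand.

*Flat spray.* Here $P=x\cdot n(\varphi)$. Take $M=p$. Then $\int P\,d\varphi=0$, so (7) holds. Since $\int_{\varphi_0}^\varphi n\,ds=e(\varphi)-e(\varphi_0)$, we get $a=e(\varphi)-e(\varphi_0)$ and $F=|\xi|-\xi\cdot e(\varphi_0)$. This $F$ vanishes in the direction $\varphi_0$. Lemma 3 gives $\gamma=-e(\varphi_0)$, and $F-\gamma\cdot\xi=|\xi|$.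

*Reversible sprays.* Suppose $\kappa(x,\theta+\pi)=-\kappa(x,\theta)$, for instance because $G(x,-\xi)=G(x,\xi)$. Then reversed paths are paths. The function $s\mapsto(Y(\varphi,-s,p),\vartheta(\varphi,-s,p)+\pi)$ solves (4) and starts at $p\,n(\varphi)=(-p)\,n(\varphi+\pi)$ in direction $\varphi+\pi$. So it is the path with label $(\varphi+\pi,-p)$. Hence $P(x,\varphi+\pi)=-P(x,\varphi)$, so $\int P\,d\varphi=0$, and $M=p$ again satisfies (7). Theorem A is thereby proved for reversible sprays. All the difficulty lies in sprays whose reversed paths are different curves.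

*Circles.* By (6), $\int P\,d\varphi=-\int(R-\sqrt{R^2-w^2})\,d\varphi$, which is $0$ at $x=0$ and negative for $x\ne0$. So $M=p$ violates (7). Try $M=p+\frac\varepsilon2p^2=\frac\varepsilon2[(p+R)^2-R^2]$, for which $M_p=1+\varepsilon p>0$ if $\varepsilon<\frac13$. By (6),
$$Q=\tfrac\varepsilon2\big[u^2-w^2+2u\sqrt{R^2-w^2}\,\big].$$
Now $\int u^2\,d\varphi=\int w^2\,d\varphi$, and $u\sqrt{R^2-w^2}$ changes sign under $\varphi\mapsto\varphi+\pi$. So $\int Q\,d\varphi=0$ and (7) holds. We can even compute $F$. Since $\partial_\varphi w=u$ and $\partial_\varphi u=-w$, the function $\frac\varepsilon2uw+\varepsilon\Psi(w)$ with $\Psi'(w)=\sqrt{R^2-w^2}$, $\Psi(0)=0$, has $\varphi$-derivative $Q$. So it differs from $A$ by a function of $x$. Its $x$-gradient is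
$$\tfrac\varepsilon2(w\,n+u\,e)+\varepsilon\sqrt{R^2-w^2}\,e=\big[\varepsilon\sqrt{R^2-w^2}\,e+\varepsilon w\,n\big]+\tfrac\varepsilon2(u\,e-w\,n),$$
where $e=e(\varphi)$, $n=n(\varphi)$. By (6) the bracket is $e(\theta_\varepsilon)$, and $u\,e-w\,n=(x^2,-x^1)$. So, up to a term $df(\xi)$, $F=|\xi|-\frac\varepsilon2(x^1\xi^2-x^2\xi^1)$, which is (3) with $c=\varepsilon$.

## 4. The linear equation for the correction, and where flat inversion loses a derivative

For a general spray take $M=p$ as a first guess. It is nearly right: by (a), $\int P_\varepsilon\,d\varphi=O(\varepsilon)$, since $\int P_0\,d\varphi=0$. But it is not right, as the circles show. So correct it: seek $M=p+\frac12q(\varphi,p)$ with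
$$\int_{S^1}\tfrac12\,q(\varphi,P_\varepsilon(x,\varphi))\,d\varphi=\psi(x):=-\int_{S^1}P_\varepsilon(x,\varphi)\,d\varphi .\tag{9}$$
If $q$ can be found with $\sup|\partial_pq|\le C\|\psi\|_{C^4}=O(\varepsilon)$, then $M_p>0$ for small $\varepsilon$, and we are done.

For $\varepsilon=0$ the left side of (9) averages a function on oriented lines over all lines through $x$, and Fourier inversion in polar coordinates inverts it. For $v\in C^\infty_c(\mathbb R^2)$ let $v^\wedge(\xi)=\int e^{-iy\cdot\xi}v(y)\,dy$ and $q(\varphi,p)=\frac1{(2\pi)^2}\int_{\mathbb R}|\rho|e^{i\rho p}\,v^\wedge(\rho\,n(\varphi))\,d\rho$. Then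
$$\int_{S^1}\tfrac12q(\varphi,x\cdot n(\varphi))\,d\varphi=\frac1{(2\pi)^2}\int_{\mathbb R^2}\big(\tfrac12+\tfrac12\big)e^{ix\cdot\xi}\,v^\wedge(\xi)\,d\xi=v(x).$$
Each $\xi\ne0$ is hit twice as $\xi=\rho\,n(\varphi)$, once with $\rho>0$ and once with $\rho<0$, and $|\rho|\,d\rho\,d\varphi=d\xi$.

The sensible first attempt for $\varepsilon\neq0$ is to keep this $q$, insert the true $P_\varepsilon$, and iterate away the error. Put, for $\xi=|\xi|n(\varphi_\xi)$,
$$H^+(x,\xi)=|\xi|P(x,\varphi_\xi),\qquad H^-(x,\xi)=-|\xi|P(x,\varphi_\xi+\pi);\tag{10}$$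
both equal $x\cdot\xi$ at $\varepsilon=0$. Then the left side of (9) becomes $v$ plus the error
$$\frac1{(2\pi)^2}\int\tfrac12\sum_\pm\big(e^{i(H^\pm(x,\xi)-x\cdot\xi)}-1\big)\,e^{ix\cdot\xi}\,v^\wedge(\xi)\,d\xi .$$
The exponent $H^\pm-x\cdot\xi$ is $O(\varepsilon|\xi|)$. So the factor is bounded by $C\varepsilon|\xi|$: this estimate is small but costs one derivative of $v$, and the $j$-th term of the iteration costs $j$ derivatives. Nor is the factor itself small. For the circles, (6) gives $H^\pm-x\cdot\xi=\mp|\xi|\delta$ with $\delta=R-\sqrt{R^2-w^2}$, $w=x\cdot e(\varphi_\xi)$. So $\frac12\sum_\pm(\dots)=\cos(|\xi|\delta)-1$, which equals $-2$ when $|\xi|\delta=\pi$. However small $\varepsilon>0$ is, this occurs at high frequency whenever $w\ne0$. This is where the attempt stops.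

The way past this is to build the ansatz from the curved family on both sides: replace $e^{-iy\cdot\xi}$ by $e^{-iH^\pm(y,\xi)}$ as well. Then the phase is $H^\pm(x,\xi)-H^\pm(y,\xi)$, which vanishes for $x=y$ and hence equals $(x-y)\cdot\Xi^\pm(x,y,\xi)$. A change of variables $\zeta=\Xi^\pm$ turns it into exactly $(x-y)\cdot\zeta$. All dependence on $\varepsilon$ has then moved from the phase into an amplitude that is homogeneous of degree $0$ in $\zeta$ and is $O(\varepsilon)$-close to $1$ together with all derivatives. The error becomes a small operator on each Sobolev space, with no loss.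

## 5. Inversion by an ansatz adapted to the curved paths

We use the spaces $H^s(\mathbb R^2)$ for integers $s\ge0$, with norm $\big(\int(1+|\zeta|^2)^s|u^\wedge(\zeta)|^2d\zeta\big)^{1/2}$, equivalent to the sum of the $L^2$ norms of the derivatives up to order $s$. A function lying in all $H^s$ is smooth. Fix $\chi\in C_c^\infty(B_2;[0,1])$ with $\chi=1$ on $\bar B_1$.

The weight $\frac12$ in (9) is generalized at no cost to a weight $W$ with $W(\varphi)+W(\varphi+\pi)=1$. Theorem A uses $W\equiv\frac12$. In Section 9 we shall need a $W$ that vanishes on an arc.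

**Proposition 4.** Let $W\in C^\infty(S^1)$ be real with $W(\varphi)+W(\varphi+\pi)=1$. There are $\varepsilon_2\in(0,\varepsilon_1]$ and $C$ such that for $|\varepsilon|\le\varepsilon_2$ and every real $\psi\in C^\infty(\bar B_2)$ there is a real $q\in C^\infty(S^1\times\mathbb R)$, depending linearly on $\psi$, with
$$\int_{S^1}W(\varphi)\,q(\varphi,P_\varepsilon(x,\varphi))\,d\varphi=\psi(x)\quad(|x|\le1),\qquad\sup|q|+\sup|\partial_pq|\le C\|\psi\|_{C^4(\bar B_2)} .$$

*Proof.*

**Step 1 (the ansatz and its size).** This step defines $q$ in terms of an unknown $v$ and bounds it. For real $v\in C_c^\infty(\mathbb R^2)$ put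
$$\hat v(\varphi,\rho)=\int e^{-i\rho P(y,\varphi)}\chi(y)v(y)\,dy,\qquad q_v(\varphi,p)=\frac1{(2\pi)^2}\int_{\mathbb R}|\rho|\,e^{i\rho p}\,\hat v(\varphi,\rho)\,d\rho .$$
By (b), $|\partial_yP|=\varrho\ge\frac12$ on $\bar B_3$. So the operator $L=|\partial_yP|^{-2}\,\partial_yP\cdot\partial_y$ has smooth coefficients, bounded with all derivatives uniformly in $\varepsilon,\varphi$, and $Le^{-i\rho P}=-i\rho\,e^{-i\rho P}$. Hence $(-i\rho)^k\hat v=\int(L^ke^{-i\rho P})\,\chi v\,dy$. Moving the $k$ operators onto $\chi v$ by integration by parts gives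
$$|\rho|^k|\hat v(\varphi,\rho)|\le C_k\|v\|_{H^k}.$$
A derivative $\partial_\varphi^j\hat v$ is a polynomial in $\rho$ of degree $\le j$ whose coefficients are integrals of the same form, with amplitudes (smooth in $y,\varphi$) times $\chi v$. The same integrations by parts show that it decays faster than any power of $\rho$, uniformly in $\varphi$. So we may differentiate under the integral, and $q_v$ is smooth. It is real because $\hat v(\varphi,-\rho)=\overline{\hat v(\varphi,\rho)}$. Using the bounds for $k=0$ and $k=4$, $|\hat v|\le C(1+|\rho|)^{-4}\|v\|_{H^4}$. Since $|\rho|(1+|\rho|)^{-4}$ and $|\rho|^2(1+|\rho|)^{-4}$ are integrable,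
$$\sup|q_v|+\sup|\partial_pq_v|\le C\|v\|_{H^4}.\tag{11}$$
Put $Tv(x)=\int_{S^1}W(\varphi)\,q_v(\varphi,P(x,\varphi))\,d\varphi$ for $x\in B_3$. We must solve $Tv=\psi$ on $\bar B_1$.

**Step 2 ($T$ in polar coordinates).** This step writes $T$ with the phases (10). Put $W^+(\xi)=W(\varphi_\xi)$, $W^-(\xi)=W(\varphi_\xi+\pi)$, where $\xi=|\xi|n(\varphi_\xi)$. In the double integral over $(\varphi,\rho)$ defining $Tv$ set $\xi=\rho\,n(\varphi)$, so $d\xi=|\rho|\,d\rho\,d\varphi$ on each of the half-lines $\rho>0$ and $\rho<0$. For $\rho>0$: $|\xi|=\rho$, $\varphi_\xi=\varphi$, and $\rho P(x,\varphi)=H^+(x,\xi)$. For $\rho<0$: $|\xi|=-\rho$, $\varphi=\varphi_\xi+\pi$, and $\rho P(x,\varphi)=-|\xi|P(x,\varphi_\xi+\pi)=H^-(x,\xi)$. Therefore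
$$Tv(x)=\sum_\pm\frac1{(2\pi)^2}\int d\xi\,W^\pm(\xi)\int dy\,e^{i(H^\pm(x,\xi)-H^\pm(y,\xi))}\chi(y)v(y),\tag{12}$$
where by Step 1 the inner integral is $O((1+|\xi|)^{-N})$ for every $N$. The functions $H^\pm$ are homogeneous of degree 1 in $\xi$, smooth for $\xi\ne0$, and equal to $x\cdot\xi$ for $\varepsilon=0$.

**Step 3 (the change of variables that straightens the phase).** For $x,y\in\bar B_{5/2}$ let
$$\Xi^\pm(x,y,\xi)=\int_0^1\partial_xH^\pm(y+t(x-y),\xi)\,dt,\qquad\text{so}\qquad H^\pm(x,\xi)-H^\pm(y,\xi)=(x-y)\cdot\Xi^\pm .$$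
For $\varepsilon=0$, $\Xi^\pm=\xi$. The map $\xi\mapsto\Xi^\pm-\xi$, with value $0$ at $0$, is 1-homogeneous, and its $\xi$-derivative is 0-homogeneous and $O(\varepsilon)$. So for small $|\varepsilon|$ this derivative has norm $\le\frac12$ off $0$, and the map is Lipschitz on $\mathbb R^2$ with constant $\le\frac12$ (for segments through $0$ by continuity). For given $\zeta$ the map $\xi\mapsto\zeta-(\Xi^\pm-\xi)$ is a contraction. So $\xi\mapsto\Xi^\pm$ is a bijection of $\mathbb R^2$ fixing $0$. Its derivative is invertible off $0$, so it is a diffeomorphism of $\mathbb R^2\setminus0$. Let $\xi=X^\pm(x,y,\zeta)$ be the inverse. It is homogeneous of degree 1 in $\zeta$, smooth in $(\varepsilon,x,y,\zeta)$ for $\zeta\ne0$, and $|\zeta|\le\frac32|X^\pm|$. Put $J^\pm=\det\partial_\zeta X^\pm$. It is homogeneous of degree $0$, and positive, because $\partial_\xi\Xi^\pm$ is within distance $\frac12$ of the identity and so has positive determinant.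

**Step 4 (justification of the change of variables).** We claim that for $x\in B_2$
$$Tv(x)=\frac1{(2\pi)^2}\int d\zeta\int dy\,e^{i(x-y)\cdot\zeta}\Big[\sum_\pm W^\pm(X^\pm)J^\pm\Big]\chi(y)v(y).\tag{13}$$
The double integral (12) does not converge absolutely, and the substitution depends on $y$; so we regularize. Insert into (12) a factor $k(\delta\xi)$ with $k\in C_c^\infty(\mathbb R^2)$, $k=1$ near $0$. As $\delta\to0$ the result tends to (12) by dominated convergence, because the inner integral decays rapidly. For $\delta>0$ the double integral is absolutely convergent. By Fubini we integrate first over $\xi$, for each $y$ substitute $\xi=X^\pm(x,y,\zeta)$, and return to the order with $y$ innermost. The phase is now $(x-y)\cdot\zeta$, and the amplitude is $k(\delta X^\pm)W^\pm(X^\pm)J^\pm\chi v$. For $|\zeta|\ge1$ its $y$-derivatives are bounded uniformly in $\zeta$ and $\delta\in(0,1]$. Indeed, $W^\pm(X^\pm)$ and $J^\pm$ are 0-homogeneous in $\zeta$. A $y$-derivative of $k(\delta X^\pm)$ is a sum of products of a derivative of $k$ at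 $\delta X^\pm$ with factors $\delta\,\partial_y^\alpha X^\pm$. Finally $|\partial_y^\alpha X^\pm|\le C_\alpha|\zeta|$, and on the support of $k(\delta X^\pm)$ one has $\delta|\zeta|\le\frac32\delta|X^\pm|\le C$. Integrating by parts three times in $y$ against $e^{-iy\cdot\zeta}$ shows that the inner $y$-integral is $O((1+|\zeta|)^{-3})$ uniformly in $\delta$; for $|\zeta|\le1$ boundedness of the amplitude suffices. As $\delta\to0$ the inner integral converges for each $\zeta$ to the one in (13). Dominated convergence gives (13).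

**Step 5 ($T$ is the identity plus a small error).** Write $\zeta=|\zeta|n(\omega)$ and
$$b_\varepsilon(x,y,\omega)=\chi(x)\chi(y)\Big[\sum_\pm W^\pm(X^\pm)J^\pm-1\Big],\qquad E[b]v(x)=\frac1{(2\pi)^2}\int d\zeta\,e^{ix\cdot\zeta}\int dy\,e^{-iy\cdot\zeta}\,b(x,y,\omega)\,v(y).$$
The bracket is 0-homogeneous in $\zeta$, so it is a function of $\omega$. Multiply (13) by $\chi(x)$ and split off the summand $1$. Fourier inversion gives $\chi\cdot\chi v$ for it, so with $E=E[b_\varepsilon]$
$$\chi\,Tv=\chi^2v+Ev\qquad(v\in C_c^\infty(\mathbb R^2)\ \text{real}).\tag{14}$$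
In particular $E$ maps real functions to real functions. The amplitude $b_\varepsilon$ is smooth in $(\varepsilon,x,y,\omega)$ and supported in $\operatorname{supp}\chi\times\operatorname{supp}\chi\times S^1$. At $\varepsilon=0$ we have $X^\pm=\zeta$, $J^\pm=1$, hence $b_0=\chi(x)\chi(y)[W(\omega)+W(\omega+\pi)-1]=0$. This is the only place where the condition on $W$ enters. Hence
$$\|b_\varepsilon\|_{C^N}\le C_N|\varepsilon|.\tag{15}$$

**Step 6 (Sobolev bounds for $E[b]$).** This step shows that the operator norm is controlled by finitely many derivatives of the amplitude. Let $b$ be any smooth function supported in $\operatorname{supp}\chi\times\operatorname{supp}\chi\times S^1$. As $\bar B_2\subset(-\pi,\pi)^2$, choose $\chi_1\in C_c^\infty((-\pi,\pi)^2)$ with $\chi_1=1$ on $B_2$. Extending $b$ periodically with period lattice $2\pi\mathbb Z^2$ in $x$ and in $y$, and expanding in a Fourier series,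
$$b=\chi_1(x)\chi_1(y)\sum_{k,l\in\mathbb Z^2,\,m\in\mathbb Z}b_{klm}\,e^{ik\cdot x+il\cdot y+im\omega},\qquad|b_{klm}|\le C_N(1+|k|+|l|+|m|)^{-N}\|b\|_{C^N}.$$
For $v\in C_c^\infty$ the series may be inserted termwise in $E[b]v$: up to factors of modulus at most $|b_{klm}|\sup|\chi_1|$, the inner integral of the $(k,l,m)$ term is the Fourier transform of $\chi_1e^{il\cdot y}v$ at $\zeta$, which is bounded by $C_v(1+|l|)^3(1+|\zeta|)^{-3}$. So sum and integrals converge absolutely. Reading off each term,
$$E[b]=\sum b_{klm}\;\chi_1e^{ik\cdot x}\circ\mathcal M_m\circ\chi_1e^{il\cdot x},$$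
where functions act by multiplication and $\mathcal M_m$ is the Fourier multiplier with symbol $e^{im\omega(\zeta)}$. This symbol has modulus one, so $\mathcal M_m$ has norm $1$ on every $H^s$. By the Leibniz rule $\|\chi_1e^{ik\cdot x}u\|_{H^s}\le C_s(1+|k|)^s\|u\|_{H^s}$ for integers $s\ge0$. Taking $N=2s+6$, two factors of order $s$ are absorbed, and $\sum_{\mathbb Z^5}(1+|k|+|l|+|m|)^{-6}<\infty$. Hence
$$\|E[b]\|_{H^s\to H^s}\le C_s\|b\|_{C^{2s+6}}.\tag{16}$$
By density, $E[b]$ extends from $C_c^\infty$ to $H^s$. By (16), $E[b]$ maps $C_c^\infty(\mathbb R^2)$ into functions lying in all $H^s$, that is, smooth functions, and they are supported in $\operatorname{supp}\chi$ because $b$ is so in $x$.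

**Step 7 (commuting $E[b]$ with derivatives).** A derivative $\partial_j$ of $E[b]v$ falls on $e^{ix\cdot\zeta}$, giving $i\zeta_j$, or on $b$. Write $i\zeta_je^{-iy\cdot\zeta}=-\partial_{y^j}e^{-iy\cdot\zeta}$ and integrate by parts in $y$. The result is $\partial_jE[b]v=E[b]\partial_jv+E[(\partial_{x^j}+\partial_{y^j})b]v$. By induction
$$\partial^\alpha E[b]v=\sum_{\beta\le\alpha}\tbinom\alpha\beta E[b^{(\alpha-\beta)}]\,\partial^\beta v,\qquad b^{(\gamma)}=(\partial_x+\partial_y)^\gamma b.\tag{17}$$

**Step 8 (solving, with one $\varepsilon_2$ for all orders of smoothness).** By (15) and (16) with $s=4$ choose $\varepsilon_2$ with $\|E\|_{H^4\to H^4}\le\frac12$ for $|\varepsilon|\le\varepsilon_2$. Let $g=\chi\psi\in C_c^\infty(B_2)$ and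
$$v=\sum_{j\ge0}(-E)^jg,$$
convergent in $H^4$, with $\|v\|_{H^4}\le2\|g\|_{H^4}\le C\|\psi\|_{C^4(\bar B_2)}$ and $v+Ev=g$. All terms are in $C_c^\infty$ with support in $\operatorname{supp}\chi$, so $v$ has support there too. To see that $v$ is smooth without shrinking $\varepsilon_2$ again, fix $n\in\mathbb N$ and for $\lambda\in(0,1]$ use
$$|||u|||=\sum_{|\alpha|\le n}\lambda^{|\alpha|}\|\partial^\alpha u\|_{H^4},$$
a norm equivalent to that of $H^{4+n}$. In (17) the term $\beta=\alpha$ contributes at most $\frac12\|\partial^\alpha u\|_{H^4}$ to $\|\partial^\alpha Eu\|_{H^4}$. In the terms with $\beta\ne\alpha$ we have $|\alpha|\ge|\beta|+1$, hence $\lambda^{|\alpha|}\le\lambda\cdot\lambda^{|\beta|}$. So $|||Eu|||\le(\frac12+C_n\lambda)\,|||u|||$ for $u\in C_c^\infty$. With $\lambda$ small this is $\le\frac34|||u|||$, and the series converges in $H^{4+n}$. This holds for every $n$ with the same $\varepsilon_2$, so $v\in C_c^\infty$. Also $v$ is real and depends linearly on $\psi$. On $\bar B_1$, where $\chi=1$, (14) gives $Tv=v+Ev=g=\psi$.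 Take $q=q_v$; the bound follows from (11). $\square$

## 6. Proof of Theorem A

Take $W\equiv\frac12$ and $\psi(x)=-\int_{S^1}P_\varepsilon(x,\varphi)\,d\varphi$. Since $\int P_0\,d\varphi=x\cdot\int n\,d\varphi=0$, (a) gives $\|\psi\|_{C^4(\bar B_2)}\le C|\varepsilon|$. Let $q$ be given by Proposition 4 and put $M(\varphi,p)=p+\frac12q(\varphi,p)$. For $|x|\le1$,
$$\int_{S^1}M(\varphi,P(x,\varphi))\,d\varphi=-\psi(x)+\psi(x)=0,$$
and $M_p\ge1-C|\varepsilon|>0$ for $\varepsilon>0$ small. Fix such an $\varepsilon$. Lemmas 2 and 3 with $r=1$ give a Finsler function satisfying (1) on $TU'\setminus0$ for a neighborhood $U'$ of $0$ in the rescaled coordinates. In the original coordinates this is a Finsler function on $TU\setminus0$ with $U\ni x_0$, satisfying (1). $\blacksquare$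

## 7. Prescribing the norm at one point

**Theorem B (prescribed indicatrix).** In Theorem A, $F(x_0,\cdot)$ can be prescribed to be any Minkowski norm on $T_{x_0}M$.

*Proof.* Let $F_0(\xi)=|\xi|f_0(\theta)$ be the norm, and $h_0=f_0''+f_0>0$ (Lemma 1). The plan is to replace the first guess $M=p$ by $M=m(\varphi)p$, and to choose $m$ so that after correction $M_p(\varphi,0)=h_0$ exactly.

**Step 1 (the space of admissible $m$).** Let $Z=\{m\in C^0(S^1):\int m\,n\,d\varphi=0\}$, a closed subspace of $C^0(S^1)$. By Lemma 1, $h_0n$ is the derivative of the periodic function $F_{0,\xi}(e(\theta))$, so $h_0\in Z$.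

**Step 2 (correction).** For $m\in Z$ put $\psi_m(x)=-\int mP_\varepsilon\,d\varphi=-\int m(P_\varepsilon-P_0)\,d\varphi$; the equality holds because $\int mP_0\,d\varphi=x\cdot\int m\,n\,d\varphi=0$. It is smooth in $x$ and $\|\psi_m\|_{C^4(\bar B_2)}\le C|\varepsilon|\|m\|_{C^0}$. Let $q_m$ be the corresponding function of Proposition 4 with $W\equiv\frac12$, and put
$$M=mp+\tfrac12q_m,\qquad K_\varepsilon m(\varphi)=\tfrac12\,\partial_pq_m(\varphi,0).$$
Then $\int M(\varphi,P)\,d\varphi=0$ on $B_1$. Differentiating at $x=0$ and using $P(0,\varphi)=0$, $\partial_xP(0,\varphi)=n(\varphi)$ from (d), we get $\int(m+K_\varepsilon m)\,n\,d\varphi=0$. So $K_\varepsilon$ is a linear map $Z\to Z\cap C^\infty$ with $\|K_\varepsilon\|_{C^0\to C^0}\le C|\varepsilon|$.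

**Step 3 (choice of $m$).** For small $\varepsilon$ solve $m+K_\varepsilon m=h_0$ in $Z$ by a Neumann series. Then $m=h_0-K_\varepsilon m\in C^\infty$ and $\|m-h_0\|_{C^0}\le C|\varepsilon|\|h_0\|_{C^0}$. So $M$ is smooth, and $M_p=m+\frac12\partial_pq_m\ge h_0-C|\varepsilon|\|h_0\|_{C^0}>0$ for small $\varepsilon$.

**Step 4 (the norm at the origin).** For the $F$ of Lemma 2, (8) and (d) give $\partial_\varphi a_i(0,\varphi)=M_p(\varphi,0)n_i(\varphi)=h_0n_i(\varphi)$, and $\varphi(0,\xi)$ is the angle $\theta$ of $\xi$. So $F_\xi(0,\cdot)$ and $F_{0,\xi}$ have the same $\theta$-derivative, and $F(0,\cdot)-F_0$ is linear. Subtract this constant covector. Then $F(0,\cdot)=F_0>0$, so $F>0$ near $0$, and $F$ is Finsler there by Lemma 3. Returning to the unscaled coordinates multiplies $F(0,\cdot)$ by a constant, which we divide out. $\blacksquare$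

## 8. Every metrization comes from a function $M$

We now prove the statement that motivated Lemma 2. It is formulated for arcs $K$ of labels because Section 9 needs it for fiber-local metrizations.

**Lemma 5 (converse of Lemma 2).** Let $K$ be a closed arc in $S^1$ or $K=S^1$. Let $F$ be a fiber-local metrization of the rescaled spray defined on a conic neighborhood of $\{(x,e(\theta_\varepsilon(x,\varphi))):x\in B_3,\ \varphi\in K\}$. There are unique $A\in C^\infty(B_3\times K)$ and $M\in C^\infty(K\times(-3,3))$ with $A(0,\varphi)=0$, $\partial_{x^i}A=F_{\xi^i}(x,e(\theta_\varepsilon(x,\varphi)))$, and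
$$\partial_\varphi A(x,\varphi)=M(\varphi,P(x,\varphi))$$
at every $x\in B_3$ such that $Y_\varepsilon(\varphi,s,P(x,\varphi))\in B_3$ for all $s$ between $0$ and $\sigma_\varepsilon(x,\varphi)$; by (e) this includes all $|x|\le2$. Moreover $M(\varphi,0)=0$ and $M_p>0$.

*Proof.*

**Step 1 ($a_i\,dx^i$ is closed).** Put $e=e(\theta_\varepsilon(x,\varphi))$ and $a_i(x,\varphi)=F_{\xi^i}(x,e)$. Differentiating $\theta_\varepsilon(Y_\varepsilon(\varphi,s,p),\varphi)=\vartheta_\varepsilon(\varphi,s,p)$ in $s$ gives $e\cdot\partial_x\theta_\varepsilon=\kappa_\varepsilon(x,\theta_\varepsilon)$. So by the chain rule and (5), $e^j\partial_ja_i$ is the value of $S(F_{\xi^i})$ at $(x,e)$, and (2) gives $e^j\partial_ja_i=F_{x^i}(x,e)$. On the other hand, differentiate Euler's relation $a_je^j=F(x,e)$ in $x^i$ at fixed $\varphi$: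
$$e^j\partial_ia_j+a_j\partial_ie^j=F_{x^i}+F_{\xi^j}\partial_ie^j,\qquad\text{i.e.}\qquad e^j\partial_ia_j=F_{x^i}(x,e).$$
So the antisymmetric $2\times2$ matrix $\partial_ja_i-\partial_ia_j$ annihilates $e\ne0$, and therefore vanishes. For fixed $\varphi$ the form $a_idx^i$ is closed on the disc $B_3$, and $A(x,\varphi)=\int_0^1a_i(tx,\varphi)x^i\,dt$ is its primitive vanishing at $0$.

**Step 2 ($\partial_\varphi A$ is constant along paths).** Let $Q=\partial_\varphi A$. By Lemma 1, $F_{\xi^i\xi^j}(x,e)=h\,n_in_j$ with $h>0$. So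
$$\partial_iQ=\partial_\varphi a_i=h\,\partial_\varphi\theta_\varepsilon\;n_i(\theta_\varepsilon),$$
and $e\cdot\partial_xQ=0$. Hence $Q(\cdot,\varphi)$ is constant along connected pieces of the paths $s\mapsto Y_\varepsilon(\varphi,s,p)$ inside $B_3$. Put $M(\varphi,p)=Q(p\,n(\varphi),\varphi)$ for $|p|<3$. If $x=Y_\varepsilon(\varphi,\sigma_\varepsilon,P)$ is as stated, the piece of path from $P\,n(\varphi)$ (at $s=0$) to $x$ lies in $B_3$, so $Q(x,\varphi)=M(\varphi,P(x,\varphi))$.

**Step 3 (signs and uniqueness).** By (d), $\theta_\varepsilon(p\,n(\varphi),\varphi)=\varphi$, so $M_p=n(\varphi)\cdot\partial_xQ(p\,n(\varphi),\varphi)=h\,\partial_\varphi\theta_\varepsilon>0$. Also $M(\varphi,0)=Q(0,\varphi)=0$ because $A(0,\cdot)=0$. Finally, $A$ is determined by its gradient and $A(0,\varphi)=0$. And $M$ is determined by the values of $\partial_\varphi A$ at the points $p\,n(\varphi)$, $|p|<3$, which are of the stated kind, since $\sigma_\varepsilon=0$ there. $\square$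

**Theorem C (structure of fiber-global metrizations).** In the rescaled coordinates of Section 2, with $0<\varepsilon\le\varepsilon_1$ and $P=P_\varepsilon$, let $\mathcal D=\{(\varphi,P(x,\varphi)):x\in B_2,\varphi\in S^1\}$.

1. Every metrization $F$ on $TB_3\setminus0$ determines a function $M_F\in C^\infty(S^1\times(-3,3))$ with $M_F(\varphi,0)=0$, $\partial_pM_F>0$ and $\int_{S^1}M_F(\varphi,P(x,\varphi))\,d\varphi=0$ for $x\in B_2$. On $TB_2\setminus0$, $F$ is the function built from $M_F$ in Lemma 2 plus some $df(\xi)$.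
2. For two metrizations $F,\tilde F$ on $TB_3\setminus0$: $M_F=M_{\tilde F}$ on $\mathcal D$ if and only if $\tilde F-F=df(\xi)$ on $TB_2\setminus0$ for some $f\in C^\infty(B_2)$.
3. Every $M\in C^\infty(S^1\times(-3,3))$ with $M_p>0$ satisfying (7) on some $B_r$, $0<r\le2$, yields a fiber-global metrization near $0$ by Lemma 2, after adding a constant covector.

*Proof.* (1) Apply Lemma 5 with $K=S^1$, and let $M_F$ be its $M$. The function $A$ is periodic in $\varphi$, so $\int\partial_\varphi A\,d\varphi=0$, which on $B_2$ is the stated identity. Write $a_i$ for the functions of Lemma 5 and put $Q(x,\varphi)=M_F(\varphi,P(x,\varphi))=\partial_\varphi A$ on $B_2$. The functions which Lemma 2 builds from $M_F$ are $\int_{\varphi_0}^\varphi\partial_iQ\,ds=a_i(x,\varphi)-a_i(x,\varphi_0)=a_i(x,\varphi)-\partial_if(x)$ with $f(x)=A(x,\varphi_0)$. Since $F=\xi^iF_{\xi^i}=\xi^ia_i(x,\varphi(x,\xi))$, the claim follows.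

(2) Mark the objects of $\tilde F$ by tildes. If $M_F=M_{\tilde F}$ on $\mathcal D$, then $\tilde Q=Q$ on $B_2\times S^1$, so $\tilde a_i-a_i$ is independent of $\varphi$ and equals $\partial_if$ with $f=(\tilde A-A)(\cdot,\varphi_0)$. Hence $\tilde F-F=df(\xi)$ on $TB_2\setminus0$. Conversely, if $\tilde F-F=df(\xi)$ there, then $\tilde a_i-a_i=\partial_if$ on $B_2$, so $\partial_i(\tilde Q-Q)=\partial_\varphi(\tilde a_i-a_i)=0$. As $\tilde Q=Q=0$ at $x=0$, we get $\tilde Q=Q$ on $B_2$, that is, $M_{\tilde F}=M_F$ on $\mathcal D$.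

(3) This is Lemmas 2 and 3. $\blacksquare$

## 9. Extending a fiber-local metrization to all directions

**Theorem D (extension of fiber-local metrizations).** Let $C\subset T_{x_0}M\setminus0$ be a closed sector of angle $<\pi$ (a ray is allowed), and let $F^{loc}$ be a fiber-local metrization on a conic neighborhood of $C$ in $TM\setminus0$. Then there are $U\ni x_0$ and a fiber-global metrization $F$ on $TU\setminus0$ with $F=F^{loc}$ on a conic neighborhood of $C$. For every angle in $(\pi,2\pi)$ there is a sector of that angle for which the corresponding statement fails, already for the flat spray.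

The case of a single fiber comes first: a convex arc of an indicatrix over an angle less than $\pi$ can be closed up to a full indicatrix.

**Lemma 6.** Let $I_2\subset\operatorname{int}I_3$ be closed arcs, $|I_3|<\pi$, and let $f_0>0$ be smooth on $I_3$ with $f_0''+f_0>0$. There is a smooth $\hat f>0$ on $S^1$ with $\hat f''+\hat f>0$ and $\hat f=f_0$ on $I_2$.

*Proof.*

**Step 1 (closing up, without positivity).** Choose a closed arc $I'$ with $I_2\subset\operatorname{int}I'\subset I'\subset\operatorname{int}I_3$. Its complement is an open arc of length $>\pi$. With midpoint $c$, it contains $c$ and $c\pm(\frac\pi2+\eta)$ for small $\eta>0$. Since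
$$n(c+\tfrac\pi2+\eta)+n(c-\tfrac\pi2-\eta)=-2\sin\eta\;n(c),$$
the vectors $n$ at these three points span $\mathbb R^2$ and satisfy a linear relation with positive coefficients. So every vector is a nonnegative combination of them. This remains true for nearby triples of vectors, in particular for the moments $\int\beta\,n\,d\theta$ of normalized bumps $\beta\ge0$ concentrated near the three points. Take a positive smooth extension of $(f_0''+f_0)|_{I'}$ to $S^1$, and add nonnegative multiples of three such bumps, supported off $I'$, chosen to cancel its moment. The result is a smooth $h_1>0$ on $S^1$ with $h_1=f_0''+f_0$ on $I'$ and $\int h_1\,n\,d\theta=0$. Let $f_1$ solve $f''+f=h_1$ with $f_1=f_0$ on $I'$. By variation of constants, the vanishing moment makes $f_1$ $2\pi$-periodic.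

**Step 2 (restoring positivity).** Outside $I'$ the function $f_1$ may be negative. Choose a nondegenerate closed arc $I''=[\alpha,\beta]$ with $I_2\subset\operatorname{int}I''\subset I''\subset\operatorname{int}I'$ and let
$$\tau(\theta)=\max\big(0,-\sin(\theta-\alpha),\sin(\theta-\beta)\big).$$
The zero set of $\tau$ is $[\alpha,\alpha+\pi]\cap[\beta-\pi,\beta]$ on the circle, which is exactly $I''$ since $0<\beta-\alpha<\pi$. Moreover $\tau\ge0$, and $\tau''+\tau\ge0$ as a measure: each of the three functions solves $f''+f=0$, and a maximum has only convex kinks. Let $f_2=k_\delta*\tau$ with a nonnegative smooth $k_\delta$, positive exactly on $(-\delta,\delta)$, and $\delta$ small. Then $f_2$ is smooth, $f_2\ge0$, $f_2''+f_2\ge0$, $f_2=0$ on $I_2$, and $f_2>0$ off $I''$. The compact set $\{f_1\le0\}$ is disjoint from $I'\supset I''$, because $f_1=f_0>0$ on $I'$. So $f_2\ge c'>0$ on it. Hence $\hat f=f_1+Rf_2$ works for a large constant $R$. $\square$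

*Proof of Theorem D, extension.*

**Step 1 (the given metrization under zooming).** Let $I$ be the closed arc of angles of $C$ in the coordinates of Section 2. Choose closed arcs $I\subset\operatorname{int}I_1$, $I_1\subset\operatorname{int}I_2$, $I_2\subset\operatorname{int}I_3$ with $|I_3|<\pi$ and $F^{loc}$ defined near $\{|x|\le r\}\times\{\text{angle in }I_3\}$ for some $r>0$. In rescaled coordinates $F^{loc}(x,\xi)=F^{loc}(\varepsilon y,\varepsilon\eta)=\varepsilon F^{loc}(\varepsilon y,\eta)$. Multiplying by $\varepsilon^{-1}$, consider $F^{loc}_\varepsilon(y,\eta)=F^{loc}(\varepsilon y,\eta)$. It is smooth also in $\varepsilon$ near $0$, with $F^{loc}_0(\eta)=|\eta|f_0(\theta)$, where $f_0>0$ and $h_0:=f_0''+f_0>0$ on $I_3$.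

**Step 2 (its function $M$).** For small $\varepsilon$, $\theta_\varepsilon(y,\varphi)\in\operatorname{int}I_3$ for $y\in B_3$, $\varphi\in I_2$. So Lemma 5 with $K=I_2$ gives $A^{loc}_\varepsilon$, $M^{loc}_\varepsilon$. By the formulas $A=\int_0^1a_i(tx,\varphi)x^i\,dt$ and $M(\varphi,p)=(\partial_\varphi A)(p\,n(\varphi),\varphi)$, they are smooth in $\varepsilon$ as well. For $\varepsilon=0$ we have $a_i=F^{loc}_{0,\eta^i}(e(\varphi))$, so $\partial_\varphi A=h_0\,x\cdot n(\varphi)$ and $M^{loc}_0=h_0(\varphi)p$. Hence $M^{loc}_\varepsilon-h_0p=O(\varepsilon)$ in $C^6(I_2\times[-\frac52,\frac52])$.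

**Step 3 (gluing, with a correction that does not touch $I_1$).** Let $\hat f$ be as in Lemma 6, $\hat F_0=|\eta|\hat f$, $\hat h=\hat f''+\hat f$; so $\hat h=h_0$ on $I_2$. Let $\mu\in C^\infty(S^1;[0,1])$ with $\mu=1$ on $I_1$ and $\operatorname{supp}\mu\subset\operatorname{int}I_2$. Let $W_0\ge0$ be smooth, vanishing exactly on $I_1$, and
$$W(\varphi)=\frac{W_0(\varphi)}{W_0(\varphi)+W_0(\varphi+\pi)}.$$
The denominator is positive since $I_1\cap(I_1+\pi)=\emptyset$; this is where angle $<\pi$ enters a second time, after Lemma 6. Then $W(\varphi)+W(\varphi+\pi)=1$ and $W=0$ on $I_1$. Put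
$$N_\varepsilon=\mu M^{loc}_\varepsilon+(1-\mu)\hat h\,p,\qquad\psi(x)=-\int_{S^1}N_\varepsilon(\varphi,P_\varepsilon(x,\varphi))\,d\varphi,\qquad M=N_\varepsilon+Wq,$$
with $q$ from Proposition 4. For $\varepsilon=0$, $N_0=\hat h\,p$ and $\int\hat h\,n\cdot x\,d\varphi=0$, because $\hat h\,n$ is the derivative of the periodic function $\hat F_{0,\eta}(e(\theta))$. Since everything is smooth in $\varepsilon$, $\|\psi\|_{C^4(\bar B_2)}=O(\varepsilon)$. Therefore $M$ satisfies (7) on $B_1$ (the integral is $-\psi+\psi=0$), and $M_p=\hat h+O(\varepsilon)>0$ for $|p|\le\frac52$, hence at all $(\varphi,P(x,\varphi))$ with $x\in B_1$.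

**Step 4 (agreement with $F^{loc}$).** Apply Lemma 2 with $\varphi_0\in I$ and $r=1$, and add $df(\xi)$ with $f(x)=A^{loc}_\varepsilon(x,\varphi_0)$. With $a_i^{loc}=\partial_{x^i}A_\varepsilon^{loc}$, the new $F$ has
$$F_{\xi^i}=a_i^{loc}(x,\varphi_0)+\int_{\varphi_0}^{\varphi(x,\xi)}\partial_{x^i}Q(x,s)\,ds .$$
For $\varphi\in I_1$ we have $M=M^{loc}_\varepsilon$, so $Q=\partial_\varphi A_\varepsilon^{loc}$ on $B_1$ by Lemma 5. If $\varphi(x,\xi)\in I_1$, we may integrate inside the arc $I_1$ (the integrand has mean zero over $S^1$) and find $F_{\xi^i}=a_i^{loc}(x,\varphi(x,\xi))=F^{loc}_{\varepsilon,\xi^i}(x,\xi)$, that is, $F=F^{loc}_\varepsilon$ by Euler's relation. By (d), $\varphi(0,\xi)$ is the angle of $\xi$. So the set where $\varphi(x,\xi)\in\operatorname{int}I_1$ is an open conic set containing $C$.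

**Step 5 (positivity).** As $\varepsilon\to0$ we have $\partial_{x^i}Q=M_p\,\partial_{x^i}P\to\hat h\,n_i$, $\varphi(x,\xi)\to\theta$ and $a_i^{loc}(x,\varphi_0)\to\hat F_{0,\xi^i}(e(\varphi_0))$, uniformly. So $F_\xi\to\hat F_{0,\xi}(e(\varphi_0))+\int_{\varphi_0}^\theta\hat h\,n\,ds=\hat F_{0,\xi}(e(\theta))$, and $F\to\hat F_0>0$ uniformly on $B_1\times S^1$. Hence $F>0$ for small $\varepsilon$, and $F$ is Finsler by Lemma 3. Multiplying by $\varepsilon$ and returning to the original coordinates proves the extension statement.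

*Proof of Theorem D, failure for angles in $(\pi,2\pi)$.* The obstruction is convexity of the full indicatrix. Let $G=0$ on $\mathbb R^2$, and let the sector be $\{\theta\in[-\delta,\pi+\delta]\}$ with $0<\delta<\frac\pi2$.

**Step 1 (a fiber-local metrization).** Let $\tau(\theta)=\sin(\frac\delta2-\theta)$ for $\theta\le\frac\delta2$ and $\tau=0$ for $\theta\ge\frac\delta2$, so that $\tau''+\tau$ is the unit Dirac mass at $\frac\delta2$. Let $k$ be an even nonnegative bump supported in $[-\frac\delta4,\frac\delta4]$ with $\int k=1$, and $f=\nu+k*\tau$ with a constant $\nu>0$. On a neighborhood of $[-\delta,\pi+\delta]$ we have $f>0$, because the arguments of the sine stay in $[0,\pi)$: they are at most slightly larger than $\frac{7\delta}4<\pi$. Also $f''+f=\nu+k(\cdot-\frac\delta2)>0$ there. So $F^{loc}=|\xi|f(\theta)$, which is independent of $x$, is a fiber-local metrization of the flat spray.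

**Step 2 (an extension would violate convexity).** Suppose a Finsler function $F$ extended it. By Lemma 1 the function $F(x_0,\cdot)$ has nonnegative Hessian. The segment from $e(-\delta)$ to $e(\pi+\delta)$ avoids $0$, since the angles differ by $\pi+2\delta\in(\pi,2\pi)$. So the graph of $F(x_0,\cdot)$ lies above its tangent plane at $e(-\delta)$ along this segment. With Euler's relation this says
$$F_\xi(e(-\delta))\cdot e(\pi+\delta)\le F(e(\pi+\delta))=\nu .$$
Near $\theta=-\delta$, evenness of $k$ gives $f=\nu+c\,\sin(\frac\delta2-\theta)$ with $c=\int k(s)\cos s\,ds>0$. By Lemma 1, $F_\xi(e(-\delta))=f(-\delta)\,e(-\delta)+f'(-\delta)\,n(-\delta)$, with $f(-\delta)=\nu+c\sin\frac{3\delta}2$ and $f'(-\delta)=-c\cos\frac{3\delta}2$. Also $e(-\delta)\cdot e(\pi+\delta)=-\cos2\delta$ and $n(-\delta)\cdot e(\pi+\delta)=\sin(\pi+2\delta)=-\sin2\delta$. So the left side is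
$$-\nu\cos2\delta+c\big[-\sin\tfrac{3\delta}2\cos2\delta+\cos\tfrac{3\delta}2\sin2\delta\big]=-\nu\cos2\delta+c\sin\tfrac\delta2 .$$
It exceeds $\nu$ as soon as $c\sin\frac\delta2>\nu(1+\cos2\delta)$, in particular if $\nu<\frac c2\sin\frac\delta2$. For such $\nu$ this is a contradiction, so $F^{loc}$ has no extension. As $\delta$ ranges over $(0,\frac\pi2)$, the angle $\pi+2\delta$ of the sector ranges over $(\pi,2\pi)$. $\blacksquare$
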